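# Finite codimensional approximation of invariant subspaces of the Dirichlet space

## 1. Replacing the inner factor by finite Blaschke products

Let $D$ be the Dirichlet space: all analytic $f(z)=\sum_{n\ge0}\hat f(n)z^n$ on the open unit disc $\mathbb D$ with $f'$ square integrable for area measure $dA$, normed by
$$\|f\|^2=\sum_{n\ge0}(n+1)|\hat f(n)|^2=\|f\|_{H^2}^2+D(f),\qquad D(f)=\frac1\pi\int_{\mathbb D}|f'|^2dA=\sum_{n\ge 0} n|\hat f(n)|^2 .$$
The reproducing kernel is $k_\lambda(z)=\sum_{n\ge0}\bar\lambda^nz^n/(n+1)$, so $f(\lambda)=\langle f,k_\lambda\rangle$. Multiplication by $z$, written $M_z$, is bounded, because $\|zf\|^2=\sum(n+2)|\hat f(n)|^2\le2\|f\|^2$. Let $\mathrm{Lat}(M_z,D)$ be the lattice of closed subspaces of $D$ invariant under $M_z$, let $P_{\mathcal M}$ be the orthogonal projection of $D$ onto $\mathcal M$, and call $\mathcal M$ finite codimensional if $\dim(D\ominus\mathcal M)<\infty$. For $f\in D$ let $[f]$ be the closure in $D$ of $\{pf:p\text{ polynomial}\}$. This is the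 smallest element of $\mathrm{Lat}(M_z,D)$ that contains $f$.

The talk is about a question posed in "Hankel operators and invariant subspaces of the Dirichlet space". Can every nonzero invariant subspace be approximated by invariant subspaces of finite codimension? Precisely: given $\mathcal M\in\mathrm{Lat}(M_z,D)$, $\mathcal M\ne(0)$, are there finite codimensional $\mathcal M_j\in\mathrm{Lat}(M_z,D)$ with $P_{\mathcal M_j}\to P_{\mathcal M}$ in the strong operator topology (SOT), meaning $P_{\mathcal M_j}x\to P_{\mathcal M}x$ in norm for every $x\in D$?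

The answer one would first guess is yes, and by the following recipe. Every nonzero $\mathcal M$ is of the form $[f]$ (Fact 4 below). Factor $f=\theta\varphi$ into inner and outer parts. Approximate $\theta$ by finite Blaschke products $B_j$ and take $\mathcal M_j=B_jD$. We test this on simple cases.

*Finitely many zeros.* If $B$ is a finite Blaschke product, then $BD$ consists of the functions in $D$ that vanish at the zeros of $B$ (with multiplicity). It is itself invariant and of finite codimension, and $\mathcal M_j=BD$ does it.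

*Infinitely many simple zeros.* Let $\Lambda=\{\lambda_1,\lambda_2,\dots\}\subset\mathbb D$ and $\mathcal M=\{f\in D:f|_\Lambda=0\}$. The spaces $\mathcal M_n=\{f\in D:f(\lambda_1)=\dots=f(\lambda_n)=0\}$ decrease and have intersection $\mathcal M$, so $P_{\mathcal M_n}\to P_{\mathcal M}$ in SOT. Here the recipe is to take partial products of a Blaschke product, and it works.

*The same recipe in the Hardy space.* In $H^2$ the invariant subspaces are the spaces $\theta H^2$ by Beurling's theorem, and $P_{\theta H^2}x=\theta P_+(\bar\theta x)$, with $P_+$ the projection of $L^2(\mathbb T)$ onto $H^2$. If $B_j\to\theta$ a.e. on $\mathbb T$, then $\bar B_jx\to\bar\theta x$ in $L^2$ by dominated convergence. Hence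
$$\|B_jP_+(\bar B_jx)-\theta P_+(\bar\theta x)\|_{L^2}\le\|\bar B_jx-\bar\theta x\|_{L^2}+\|(B_j-\theta)P_+(\bar\theta x)\|_{L^2}\to0 .$$
So in $H^2$ the recipe is a proof. It ignores the outer factor, and this is harmless there because outer functions generate all of $H^2$.

In $D$ the outer factor is not harmless, as the next example shows.

## 2. An outer function on a Cantor set that does not generate $D$

We build an outer $f\in D$ with $[f]\ne D$. Below, $c,C>0$ are constants that may change from line to line.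

Let $K\subset[0,1]$ be the Cantor set of ratio $\frac14$: at each stage every interval keeps its first and last quarter, so generation $n$ has $2^n$ intervals of length $4^{-n}$, separated by gaps of length at least $2\cdot4^{-n}$. Let $\mu$ be the probability measure giving mass $2^{-n}$ to each of them, transported to $E=\{e^{ix}:x\in K\}$. Let $4^{-n-1}\le t<4^{-n}$. An interval of length $2t<2\cdot4^{-n}$ meets at most two intervals of generation $n$, so it has mass at most $2\cdot2^{-n}\le4t^{1/2}$. An interval of radius $t$ about a point of $K$ contains an interval of generation $n+1$, so it has mass at least $2^{-n-1}\ge\frac12t^{1/2}$. Since $|e^{ix}-e^{iy}|$ is comparable to $|x-y|$ on $[0,1]$, we get, with $B(z,t)$ the disc of radius $t$ about $z$,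
$$\mu(B(z,t))\le Ct^{1/2}\ (z\in\overline{\mathbb D},\ t>0),\qquad \mu(B(\eta,t))\ge ct^{1/2}\ (\eta\in E,\ 0<t\le2).$$

*The function.* Put $h(z)=\int(1-\bar\eta z)^{-7/8}d\mu(\eta)$ and $f=1/h$. Since $|\arg(1-\bar\eta z)|<\pi/2$, we have $\mathrm{Re}\,h(z)\ge\cos(7\pi/16)\int|z-\eta|^{-7/8}d\mu(\eta)>0$. Hence $\mathrm{Re}\,f>0$, and analytic functions with positive real part are outer. Let $\delta=\delta(z)$ be the distance from $z$ to $E$, attained at $\eta_0$. From $B(\eta_0,\delta)\subset B(z,2\delta)$,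
$$|h(z)|\ge\mathrm{Re}\,h(z)\ge c(2\delta)^{-7/8}\mu(B(\eta_0,\delta))\ge c\,\delta^{-3/8},$$
$$|h'(z)|\le\int|z-\eta|^{-15/8}d\mu\le\sum_{k\ge0}(2^k\delta)^{-15/8}\mu(B(z,2^{k+1}\delta))\le C\sum_{k\ge0}(2^k\delta)^{-11/8}\le C\delta^{-11/8}.$$
So $|f|\le C\delta^{3/8}$. Hence $f$ extends continuously to $\overline{\mathbb D}$ and vanishes on $E$. Also $|f'|^2=|h'|^2/|h|^4\le C\delta^{-11/4+3/2}=C\delta^{-5/4}$. The set $\{\delta<t\}$ has area at most $Ct^{3/2}$, because $E$ is covered by about $t^{-1/2}$ arcs of length about $t$. So $\int\delta^{-5/4}dA\le C\sum_k2^{5k/4}2^{-3k/2}<\infty$, and $f\in D$.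

*A functional that annihilates $[f]$.* For $0<r<1$ and $\hat\mu(n)=\int\bar\eta^nd\mu$, we have $\sum_{n\ge1}\frac{r^n}n|\hat\mu(n)|^2=\iint\log\frac1{|1-r\bar\eta\zeta|}d\mu\,d\mu\le\log2+\iint\log\frac1{|\zeta-\eta|}d\mu\,d\mu<\infty$. Here we used $|1-rw|\ge\frac12|1-w|$ for $|w|=1$, and $\mu(B(\zeta,t))\le Ct^{1/2}$ for the last step. So $\sum|\hat\mu(n)|^2/(n+1)<\infty$. By Cauchy–Schwarz $\ell(p)=\int p\,d\mu$ satisfies $|\ell(p)|\le C\|p\|$ on polynomials, and it extends to a bounded functional on $D$. If $g\in D$ is continuous on $\overline{\mathbb D}$ and $g_r(z)=g(rz)$, then $g_r\to g$ in $D$ and uniformly on $\mathbb T$, and $\ell(g_r)=\int g_r\,d\mu$ because the Taylor series of $g_r$ converges in $D$ and uniformly on $\mathbb T$. Hence $\ell(g)=\int g\,d\mu$. Therefore $\ell(pf)=\int pf\,d\mu=0$ for all polynomials $p$, while $\ell(1)=1$. So $1\notin[f]$.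

For this $f$ the inner factor is trivial, the recipe gives $\mathcal M_j=D$, and the limit is $I\ne P_{[f]}$. This is the exact point of failure: the outer factor carries information that the approximation of $\theta$ does not see. We must use zeros although $f$ has none.

These zeros have to go to the circle. Suppose $P_{\mathcal M_j}\to P_{[f]}$, where each function in $\mathcal M_j$ vanishes on $\Lambda_j$. Then $P_{\mathcal M_j}f\to f$ in $D$, hence locally uniformly, and $f$ is zero-free; so for each compact subset of $\mathbb D$, $\Lambda_j$ misses it for large $j$.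

## 3. What $m$ equally spaced zeros do to the constant function

How close to the circle should the zeros be? One case can be computed by hand. Let $\omega=e^{2\pi i/m}$, $\Lambda=\{r\omega^j:0\le j<m\}$, $\mathcal M(\Lambda)=\{f\in D:f|_\Lambda=0\}$. Summing kernels gives
$$\frac1m\sum_jk_{r\omega^j}=u:=\sum_{l\ge0}\frac{r^{lm}z^{lm}}{lm+1}\in\mathcal M(\Lambda)^\perp,\qquad u(r\omega^i)=A:=\sum_{l\ge0}\frac{r^{2lm}}{lm+1}\quad\text{for all }i.$$
So $1-u/A$ vanishes on $\Lambda$ and $u/A\perp\mathcal M(\Lambda)$. That is, $P_{\mathcal M(\Lambda)}1=1-u/A$. Since $\|u\|^2=A$,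
$$\mathrm{dist}(1,\mathcal M(\Lambda))^2=1/A .$$
Put $L=-\log(1-r^{2m})=\sum_{l\ge1}r^{2lm}/l$. From $lm<lm+1\le l(m+1)$ we get $L/(m+1)\le A-1\le L/m$. So everything depends on $L/m$. If $L/m\to0$, the distance tends to $1$ and the function $1$ is lost. If $L/m\to\infty$, the distance tends to $0$ and the zeros have no effect on it. At the critical scale $L=m/R$, that is $r^{2m}=1-e^{-m/R}$, we get
$$\mathrm{dist}(1,\mathcal M(\Lambda))^2\to\frac R{1+R}.$$
This is the minimum over $k\in D$ of $\|1-k\|^2+R\int_{\mathbb T}|k|^2dm$: the Taylor coefficients of $k$ decouple, and $\min_c\,[(1-c)^2+Rc^2]=R/(1+R)$. The $m$ zeros, exponentially close to the circle, act on $1$ like a finite penalty with constant density $R$.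

One warning from the same computation. As $m\to\infty$, $u\to1$ pointwise with bounded norms, so $P_{\mathcal M(\Lambda)}1\to\frac1{1+R}$ weakly in $D$. A weak limit of these projections maps $1$ to $\frac1{1+R}$ and is therefore not a projection. The proof will work with such limit operators and reach a projection only at the end.

## 4. Two theorems on limits of projections

The first guess was right about the answer, though not about the reason.

**Theorem 1.** If $\mathcal M\in\mathrm{Lat}(M_z,D)$ and $\mathcal M\ne(0)$, there are finite codimensional $\mathcal M_j\in\mathrm{Lat}(M_z,D)$ with $P_{\mathcal M_j}\to P_{\mathcal M}$ in SOT.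

**Theorem 2.**
1. The set of SOT-limits of sequences $P_{\mathcal M_j}$, with $\mathcal M_j\in\mathrm{Lat}(M_z,D)$ finite codimensional, is exactly $\{P_{\mathcal M}:\mathcal M\in\mathrm{Lat}(M_z,D)\}$ (including $\mathcal M=(0)$).
2. In Theorem 1 one can take $\mathcal M_j=\mathcal M(\Lambda_j):=\{f\in D:f|_{\Lambda_j}=0\}$ with $\Lambda_j\subset\mathbb D$ finite.
3. For $\mathcal M\ne(0)$, the sets $\Lambda_j$ in part 2 can be chosen with $\min_{\lambda\in\Lambda_j}|\lambda|\to1$ if and only if the functions in $\mathcal M$ have no common zero in $\mathbb D$ (with $\min\emptyset=1$).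

Here is how the penalty will be used, when $\theta=1$ and $\mathcal M=[\varphi]$. Suppose that for a density $\rho\ge0$ on $\mathbb T$ we have a limit operator $0\le T\le I$ with
$$\langle(I-T)g,g\rangle\le\int|g|^2\rho\,dm,\qquad \int|Tx|^2\rho\,dm\le C\|x\|^2 .$$
The first inequality makes $T$ close to the identity on $[\varphi]$ if $\int|\varphi|^2\rho\,dm$ is small. The second must force $k=Tx$ to lie nearly in $[\varphi]$. To push $k$ into $[\varphi]$, multiply it by the outer function $F_\varepsilon$ with modulus $\min(1,|\varphi|/\varepsilon)$. Then $F_\varepsilon k$ is $\varphi$ times a function with modulus at most $|k|/\varepsilon$, and $F_\varepsilon\to1$ as $\varepsilon\to0$. For $F_\varepsilon k$ to belong to $D$ it is enough, by the product rule, that $\int|k|^2\rho\,dm<\infty$ with $\rho$ the local Dirichlet integral of $F_\varepsilon$. So this is the density to take, and it turns out that for this $\rho$ also $\int|\varphi|^2\rho\,dm\to0$ as $\varepsilon\to0$.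

## 5. Local Dirichlet integrals and Carleson's formula

Let $m$ denote normalized Lebesgue measure on $\mathbb T$ (context separates it from the integer $m$); arc lengths $|I|$ are normalized too. Put $P_\lambda(\zeta)=\frac{1-|\lambda|^2}{|\zeta-\lambda|^2}$.

**Definition.** For $g\in H^2$ the local Dirichlet integral is
$$D_\zeta(g)=\int_{\mathbb T}\frac{|g(\eta)-g(\zeta)|^2}{|\eta-\zeta|^2}dm(\eta)\in[0,\infty]\qquad\text{for a.e. }\zeta\in\mathbb T.$$

For example, $D_\zeta(z^n)=\int|\sum_{j<n}\eta^j\zeta^{n-1-j}|^2dm(\eta)=n$ for every $\zeta$. This agrees with $D(z^n)=n$ and the following fact.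

**Fact 1** (Douglas). $D(g)=\int D_\zeta(g)\,dm(\zeta)$ for $g\in H^2$, possibly $+\infty$.

Put $\gamma(t)=t^2-1-2\log t$. Since $\gamma'(t)=2t-2/t$ and $\gamma(1)=0$, the function $\gamma\ge0$ decreases on $(0,1]$ and increases on $[1,\infty)$. An inner function is $\theta=BS_\sigma$ with $B$ a Blaschke product and $S_\sigma(z)=\exp(-\int\frac{\eta+z}{\eta-z}d\sigma(\eta))$, $\sigma\ge0$ singular.

**Fact 2** (Carleson, Math. Z. 73 (1960); local version: Richter–Sundberg, *A formula for the local Dirichlet integral*, Michigan Math. J. 38 (1991)). Let $0\ne g=\theta g_o\in H^2$ be the inner–outer factorization. For a.e. $\zeta$, with values in $[0,\infty]$,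
$$D_\zeta(g)=D_\zeta(g_o)+|g_o(\zeta)|^2D_\zeta(\theta),\qquad D_\zeta(g_o)=\int\frac{|g_o(\zeta)|^2\gamma\big(|g_o(\eta)|/|g_o(\zeta)|\big)}{|\eta-\zeta|^2}dm(\eta),$$
$$D_\zeta(BS_\sigma)=\sum_{B(\lambda)=0}P_\lambda(\zeta)+\int\frac{2\,d\sigma(\eta)}{|\eta-\zeta|^2}\quad\text{(zeros with multiplicity)}.$$

Two consequences. First, $D_\zeta(\theta_1\theta_2)=D_\zeta(\theta_1)+D_\zeta(\theta_2)$ for inner $\theta_1,\theta_2$. Second, let $\theta$ be inner and $0\ne g=\theta'g_o\in H^2$. Then $\theta g$ has inner factor $\theta\theta'$, and $|g|=|g_o|$ a.e. on $\mathbb T$, so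
$$D_\zeta(\theta g)=D_\zeta(g)+|g(\zeta)|^2D_\zeta(\theta)\ \text{ a.e.},\qquad D(\theta g)=D(g)+\int|g|^2D_\zeta(\theta)\,dm. \tag{1}$$

As an example, take $\theta=BS_\sigma$ and integrate. Since $\int P_\lambda dm=1$ and $\int|\eta-\zeta|^{-2}dm(\zeta)=\infty$, the number $D(\theta)$ is the number of zeros of $B$ if $\sigma=0$, and $\infty$ otherwise. So the inner functions in $D$ are exactly the finite Blaschke products.

**Fact 3** (Frostman). If $\theta$ is a nonconstant inner function, then $\theta_a=\frac{\theta-a}{1-\bar a\theta}$ is a Blaschke product for all $a\in\mathbb D$ outside a set of capacity zero.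

**Fact 4** (Richter, J. reine angew. Math. 386 (1988); Richter–Shields, Math. Z. 198 (1988)). With the given norm $M_z$ is an analytic 2-isometry. Every nonzero $\mathcal M\in\mathrm{Lat}(M_z,D)$ satisfies $\dim(\mathcal M\ominus z\mathcal M)=1$ and is generated by $\mathcal M\ominus z\mathcal M$. So $\mathcal M=[f]$ for some $f\in D$.

(The 2-isometry identity $\|z^2f\|^2-2\|zf\|^2+\|f\|^2=0$ is $(n+3)-2(n+2)+(n+1)=0$. For $\mathcal M=D$ the space $D\ominus zD$ is the constants, and $D=[1]$.)

**Conventions.** Outer functions are normalized to be positive at $0$; unimodular constants go into inner factors, and Blaschke products may carry such a constant. An outer function is then determined by its modulus on $\mathbb T$, and products and quotients of outer functions correspond to those of the moduli.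

**Weak convergence.** Three standard remarks will be used all the time. A bounded sequence in $D$ converging pointwise on $\mathbb D$ converges weakly, because the kernels $k_\lambda$ span a dense subspace; conversely weak convergence implies pointwise convergence. The embedding $D\hookrightarrow H^2$ is compact (it is diagonal with entries $(n+1)^{-1/2}\to0$), so $k_j\to k$ weakly in $D$ implies $k_j\to k$ in $L^2(\mathbb T)$, and a.e. on $\mathbb T$ for a subsequence. Closed subspaces are weakly closed.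

**Finite Blaschke products.** If $B$ is one, $D_\zeta(B)=\sum P_\lambda(\zeta)$ is bounded, and (1) gives
$$\|Bh\|^2=\|h\|^2+\int|h|^2D_\zeta(B)\,dm\qquad(h\in D). \tag{2}$$
Moreover $BD=\{k\in D:k/B\text{ analytic}\}$: if $h=k/B$ is analytic, then $h\in H^2$ and $D(h)\le D(k)$ by (1). Hence $BD$ is closed, invariant, and its codimension is the number of zeros of $B$.

## 6. Bounded multiples of $f$ that lie in $D$ lie in $[f]$

This lemma lets us certify membership in $[f]$ by size alone.

**Lemma 1.** If $f\in D$, $u\in H^\infty$ and $fu\in D$, then $fu\in[f]$.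

*Proof.* For $0<r<1$ let $u_r(z)=u(rz)$, $f_r(z)=f(rz)$. The Taylor polynomials of $u_r$ and their derivatives converge uniformly on $\overline{\mathbb D}$, so their products with $f$ converge to $fu_r$ in $D$, and $fu_r\in[f]$. As $r\to1$, $fu_r\to fu$ pointwise, and $\|fu_r\|_{H^2}\le\|u\|_\infty\|f\|_{H^2}$. If $D(fu_r)$ is bounded in $r$, then $fu_r\to fu$ weakly and $fu\in[f]$. So we bound $D(fu_r)$.

The dangerous term is $f(u_r)'$. Compare it with $f_r(u_r)'=((fu)_r)'-(f_r)'u_r$, which we control because $fu\in D$: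
$$(fu_r)'=f'u_r+\big[((fu)_r)'-(f_r)'u_r\big]+(f-f_r)(u_r)'.$$
Dilation decreases $D(\cdot)$, since it multiplies the $n$-th coefficient by $r^n$. So in the norm $(\frac1\pi\int|\cdot|^2dA)^{1/2}$ the first term and the bracket contribute at most $2\|u\|_\infty D(f)^{1/2}+D(fu)^{1/2}$. By Schwarz–Pick, $|(u_r)'(z)|\le\frac{r\|u\|_\infty}{1-r^2|z|^2}\le\frac{\|u\|_\infty}{1-r|z|}$. It remains to bound
$$\frac1\pi\int_{\mathbb D}\frac{|f-f_r|^2}{(1-r|z|)^2}dA=\sum_{n\ge1}|\hat f(n)|^2\,(1-r^n)^2\,2\int_0^1\frac{s^{2n+1}ds}{(1-rs)^2}.$$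
Consider the factor of $|\hat f(n)|^2$. If $n(1-r)\le1$, use $1-r^n\le n(1-r)$ and $\int_0^1(1-rs)^{-2}ds=\frac1{1-r}$: the factor is at most $2n^2(1-r)\le2n$. If $n(1-r)\ge1$, use $1-r^n\le1$ and $(1-rs)^{-2}\le(1-r)^{-2}\le n^2$: the factor is at most $\frac{2n^2}{2n+2}\le n$. So the sum is at most $2D(f)$, uniformly in $r$. $\square$

## 7. Cutting off the outer factor

Let $0\ne\varphi\in D$ be outer and $0<\varepsilon\le1$. Let $\varphi\vee\varepsilon$ be the outer function with modulus $\max(|\varphi|,\varepsilon)$ on $\mathbb T$, and put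
$$F_\varepsilon=\frac{\varphi}{\varphi\vee\varepsilon},\qquad |F_\varepsilon|=\min(1,|\varphi|/\varepsilon)\ \text{on }\mathbb T,\qquad \rho_\varepsilon(\zeta)=D_\zeta(F_\varepsilon).$$
(If $|\varphi|\ge\varepsilon$ a.e., then $F_\varepsilon=1$ and $\rho_\varepsilon=0$: there is no penalty where $\varphi$ is not small.)

**Lemma 2.** (a) $\int|\varphi|^2\rho_\varepsilon\,dm\to0$ as $\varepsilon\to0$, and $F_\varepsilon\to1$ pointwise on $\mathbb D$.
(b) If $0\ne k=\theta'\kappa\in D$ (inner·outer), $N>0$ and $k_N=\theta'\kappa_N$ with $\kappa_N$ outer, $|\kappa_N|=\min(|\kappa|,N)$, then $D(k_N)\le D(k)$, and $k_N\to k$ pointwise on $\mathbb D$ as $N\to\infty$.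

*Proof of (a).* We compare $|\varphi(\zeta)|^2D_\zeta(F_\varepsilon)$ with $D_\zeta(\varphi)$ inside the integrals of Fact 2. Write $b=|\varphi(\zeta)|$, $a=|\varphi(\eta)|$, $\beta=\min(1,b/\varepsilon)$, $\alpha=\min(1,a/\varepsilon)$, all nonzero for a.e. $\zeta,\eta$. The integrands of $D_\zeta(\varphi)$ and $D_\zeta(F_\varepsilon)$ are $b^2\gamma(a/b)$ and $\beta^2\gamma(\alpha/\beta)$, divided by $|\eta-\zeta|^2$.

If $b\le\varepsilon$, then $\alpha/\beta=\min(a,\varepsilon)/b$. For $a\le\varepsilon$ this is $a/b$. For $a>\varepsilon$ it is $\varepsilon/b$, and $1\le\varepsilon/b\le a/b$. As $\gamma$ increases on $[1,\infty)$ and $\beta\le1$, in both cases $b^2\beta^2\gamma(\alpha/\beta)\le b^2\gamma(a/b)$.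

If $b>\varepsilon$, then $\beta=1$. For $a\ge\varepsilon$ the integrand of $D_\zeta(F_\varepsilon)$ is $\gamma(1)=0$. For $a<\varepsilon$ we have $a/b<\alpha=a/\varepsilon<1$, and $\gamma$ decreases on $(0,1]$, so $b^2\gamma(\alpha)\le b^2\gamma(a/b)$.

Therefore
$$|\varphi(\zeta)|^2\rho_\varepsilon(\zeta)\le D_\zeta(\varphi)\ \text{a.e.},\qquad|\varphi(\zeta)|^2\rho_\varepsilon(\zeta)\le\int_{\{|\varphi(\eta)|<\varepsilon\}}\frac{b^2\gamma(a/b)}{|\eta-\zeta|^2}dm(\eta)\ \text{ if }\varepsilon<|\varphi(\zeta)|. \tag{3}$$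
For a.e. $\zeta$ we have $D_\zeta(\varphi)<\infty$ and $\varphi(\zeta)\ne0$. As $\varepsilon\to0$ the sets $\{|\varphi|<\varepsilon\}$ shrink to a null set, so the second bound tends to $0$. Thus $|\varphi|^2\rho_\varepsilon\to0$ a.e., dominated by $D_\zeta(\varphi)\in L^1$, and the integrals tend to $0$. Note also that $\rho_\varepsilon<\infty$ a.e. Finally
$$F_\varepsilon(z)=\exp\Big(-\int\frac{\eta+z}{\eta-z}\log^+\frac\varepsilon{|\varphi(\eta)|}dm(\eta)\Big),$$
and $\int\log^+(\varepsilon/|\varphi|)\,dm\to0$ by dominated convergence with majorant $\log^+(1/|\varphi|)\in L^1$. So $F_\varepsilon\to1$ pointwise.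

*Proof of (b).* By (1), $D(k_N)=D(\kappa_N)+\int|\kappa_N|^2D_\zeta(\theta')\,dm$ and likewise for $k$. As $|\kappa_N|\le|\kappa|$, it suffices that $D_\zeta(\kappa_N)\le D_\zeta(\kappa)$ a.e. Let $b=|\kappa(\zeta)|$, $a=|\kappa(\eta)|$. If $b\le N$, then $\min(a,N)/b$ equals $a/b$ or lies in $[1,a/b]$, and the integrand does not increase. If $b>N$, the new integrand is $0$ for $a\ge N$, and for $a<N$ it is $N^2\gamma(a/N)\le b^2\gamma(a/b)$, because $a/b<a/N<1$. Lastly $\kappa_N/\kappa$ is the outer function with log-modulus $-\log^+(|\kappa|/N)$, and $\int\log^+(|\kappa|/N)\,dm\to0$, so $k_N\to k$ pointwise. $\square$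

## 8. Zeros that charge $\int|k|^2\rho\,dm$

We now make Section 3 work for variable densities, for all functions, and in both directions.

**Definition.** A *dyadic step function* is a $\rho\ge0$ that, for some $g$, is constant on each arc $\{e^{2\pi ix}:i2^{-g}\le x<(i+1)2^{-g}\}$, with values in $\{0\}\cup\{2^a:a\in\mathbb Z\}$. For finite $\Lambda\subset\mathbb D$ let $B_\Lambda$ be the Blaschke product with simple zeros $\Lambda$.

The construction below keeps all zeros on one circle and varies their density. For $\rho=2$ on the upper half circle and $\rho=1$ on the lower half, the zeros will have spacing $1/m$ above and $2/m$ below.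

**Lemma 3.** There is an absolute constant $C_1$ such that for every dyadic step function $\rho$ there are finite sets $\Lambda_m\subset\{|z|=r_m\}$, $r_m\to1$ ($m=2^N\to\infty$), with:

(i) for every finite Blaschke product $B$ and $g\in D$: $\ \limsup_m\mathrm{dist}(Bg,BB_{\Lambda_m}D)^2\le\int|g|^2\rho\,dm$;

(ii) for $m$ large and every $k\in B_{\Lambda_m}D$: $\ \int|k|^2\rho\,dm\le C_1\|k\|^2$.

*Proof.* If $\rho=0$ take $\Lambda_m=\emptyset$. Otherwise we proceed in several steps.

**Construction.** Let $R=\max\rho$. For a generation-$g$ arc $A$ with value $\rho_A>0$ let $q_A=R/\rho_A=2^{s_A}\ge1$. For $m=2^N$ large, divide each such $A$ into half-open dyadic arcs $I$ of length $|I|=q_A/m$. Let $\mathcal I_m$ be the collection of all these arcs, and $e^{2\pi ia_I}$ the left endpoint of $I$. Since $a_I$ is an integer multiple of $q_A/m$, we have $a_I\in\frac1m\mathbb Z$. Put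
$$L=m/R,\qquad r=r_m,\quad r^{2m}=1-e^{-L},\qquad\lambda_I=re^{2\pi ia_I},\qquad\Lambda_m=\{\lambda_I:I\in\mathcal I_m\}.$$
Then $r\to1$ and $L\to\infty$ as $m\to\infty$. With $\rho_I$ the value of $\rho$ on $I$,
$$\rho_I|I|=R/m=1/L. \tag{4}$$
Each zero thus carries mass $1/L$ of the measure $\rho\,dm$.

**Step (i): cheap interpolation.** We correct $p$ on $\Lambda_m$ by a function of small norm. We take it in $z^mD$, because functions there have very small $H^2$ norm, and multiplication by $B$ will then cost nothing in the limit.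

The points of $\Lambda_m$ are distinct points of $\{r\omega^j\}_{0\le j<m}$, $\omega=e^{2\pi i/m}$. The space $z^mD$ has orthonormal basis $z^n/\sqrt{n+1}$, $n\ge m$, hence kernel $\sum_{n\ge m}(\bar\lambda z)^n/(n+1)$. For $c=(c_j)$ supported on the indices of $\Lambda_m$, the squared norm of $\sum_jc_j\sum_{n\ge m}(\overline{r\omega^j}z)^n/(n+1)$ is
$$\sum_{n\ge m}\frac{r^{2n}}{n+1}\Big|\sum_jc_j\omega^{-nj}\Big|^2\ge\sum_{l\ge1}\frac{r^{2(l+1)m}}{(l+1)m}\sum_{s=0}^{m-1}\Big|\sum_jc_j\omega^{-sj}\Big|^2=\|c\|^2\sum_{l\ge2}\frac{r^{2ml}}l\ge(L-1)\|c\|^2 .$$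
Here we wrote $n=s+lm$ with $0\le s<m$, so that $n+1\le(l+1)m$ and $\omega^{nj}=\omega^{sj}$. Parseval on $\mathbb Z/m$ turned the inner sum into $m\|c\|^2$, and $\sum_{l\ge1}r^{2ml}/l=-\log(1-r^{2m})=L$.

So the Gram matrix $G$ of the kernels at $\Lambda_m$ satisfies $G\ge(L-1)I$, and is invertible when $L>1$. Let $p$ be a polynomial and $v=(p(\lambda))_{\lambda\in\Lambda_m}$. The combination $g_m$ of the kernels with coefficients $G^{-1}v$ lies in $z^mD$, equals $p$ on $\Lambda_m$, and by (4)
$$\|g_m\|^2=\langle G^{-1}v,v\rangle\le\frac1{L-1}\sum_{\lambda\in\Lambda_m}|p(\lambda)|^2=\frac L{L-1}\sum_{I\in\mathcal I_m}\rho_I|I|\,|p(\lambda_I)|^2\longrightarrow\int|p|^2\rho\,dm .$$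
The limit holds because these are Riemann sums for the uniformly continuous $|p|^2$: the arcs have length at most $\max_Aq_A/m\to0$, and $r\to1$.

Now $p-g_m\in D$ vanishes on $\Lambda_m$, so $B(p-g_m)\in BB_{\Lambda_m}D$. Also $\|g_m\|^2_{H^2}\le\|g_m\|^2/(m+1)$. With (2),
$$\mathrm{dist}(Bp,BB_{\Lambda_m}D)^2\le\|Bg_m\|^2\le\|g_m\|^2\Big(1+\frac{\|D_\cdot(B)\|_\infty}{m+1}\Big),$$
which gives (i) for $g=p$. For general $g\in D$,
$$\mathrm{dist}(Bg,BB_{\Lambda_m}D)\le\mathrm{dist}(Bp,BB_{\Lambda_m}D)+(1+\|D_\cdot(B)\|_\infty)^{1/2}\|g-p\| .$$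
Take $\limsup_m$ and then let $p\to g$ in $D$. Since $\rho$ is bounded, $\int|p|^2\rho\,dm\to\int|g|^2\rho\,dm$.

**Step (ii), first part: the zeros control $k$ on tiny arcs.** Let $0\ne k=B_{\Lambda_m}h\in B_{\Lambda_m}D$. By (1) and $|h|=|k|$ on $\mathbb T$,
$$\sum_I\int|k|^2P_{\lambda_I}dm\le D(k). \tag{5}$$
Let $\delta=1-r$. Bernoulli's inequality $1-e^{-L}=(1-\delta)^{2m}\ge1-2m\delta$ gives $\delta\ge e^{-L}/(2m)$. For $e^{-L}\le\frac12$ we have $\delta\le-\log r=-\frac1{2m}\log(1-e^{-L})\le e^{-L}/m<1/m\le|I|$, using $-\log(1-x)\le2x$ on $[0,\frac12]$. Fix $I$, write $a=a_I$, and put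
$$J_i=\{e^{2\pi ix}:a\le x<a+2^{-i}|I|\}.$$
Let $l$ be the least integer with $|J_l|\le\delta$, and $J=J_l$. Then $l\ge1$ and $\delta/2<|J|\le\delta$. From $2^{-(l-1)}|I|>\delta$,
$$l\le1+\log_2(|I|/\delta)\le1+\log_2(2q_Ae^L)=2+s_A+L/\ln2 .$$
On $J$ we have $|\zeta-\lambda_I|\le2\pi\delta+\delta$, and $1-r^2\ge\delta$, and $(1+2\pi)^2<54$, so $P_{\lambda_I}\ge\frac1{54\delta}$ there. With $k_J$ the mean of $k$ over $J$ (and similarly for other arcs),
$$|k_J|^2\le\frac1{|J|}\int_J|k|^2dm\le\frac2\delta\cdot54\delta\int|k|^2P_{\lambda_I}dm=108\int|k|^2P_{\lambda_I}dm .$$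

**Step (ii), second part: from the tiny arc $J$ up to $I$.** There are $l\approx L/\ln2$ dyadic scales between $J$ and $I$. Cauchy–Schwarz over these scales loses a factor $l$, and this is exactly what the weight $1/L$ in (4) pays for. Let
$$E_I=\iint_{I\times I}\frac{|k(\zeta)-k(\eta)|^2}{|\zeta-\eta|^2}dm\,dm .$$
By Jensen, and since $|J_{i+1}|=\frac12|J_i|$,
$$\sum_{i\ge0}|k_{J_i}-k_{J_{i+1}}|^2\le\sum_{i\ge0}\frac2{|J_i|^2}\iint_{J_i\times J_i}|k(\zeta)-k(\eta)|^2dm\,dm\le\frac{32\pi^2}3E_I .$$
For the last inequality, let the points have parameters $x,y$ and put $\mu=\max(x,y)-a$. Both lie in $J_i$ exactly when $|J_i|>\mu$, and the lengths are geometric with ratio $\frac12$. So $\sum_{|J_i|>\mu}2|J_i|^{-2}\le2\mu^{-2}(1+\frac14+\cdots)=\frac83\mu^{-2}$. Moreover $|x-y|\le\mu$ and $|\zeta-\eta|\le2\pi|x-y|$, so $\frac83\mu^{-2}\le\frac83\cdot\frac{4\pi^2}{|\zeta-\eta|^2}$. As $J_0=I$ and $J_l=J$, Cauchy–Schwarz gives $|k_I-k_J|^2\le l\cdot\frac{32\pi^2}3E_I$. Also, since $|\zeta-\eta|\le2\pi|I|$ on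 $I\times I$,
$$\frac1{|I|}\int_I|k-k_I|^2dm=\frac1{2|I|^2}\iint_{I\times I}|k(\zeta)-k(\eta)|^2dm\,dm\le2\pi^2E_I .$$
Combine $\frac1{|I|}\int_I|k|^2dm=\frac1{|I|}\int_I|k-k_I|^2dm+|k_I|^2$ with $|k_I|^2\le2|k_J|^2+2|k_I-k_J|^2$. Because $2\cdot108=216$, $\frac{64\pi^2}3<216$ and $2\pi^2<216$, we get with $C_0=216$
$$\frac1{|I|}\int_I|k|^2dm\le C_0\Big[\int|k|^2P_{\lambda_I}dm+(l+1)E_I\Big].$$

**Step (ii), third part: summation.** Multiply by $\rho_I|I|=1/L$ and sum over $I\in\mathcal I_m$. Use (5) for the first terms, and $\sum_IE_I\le D(k)$ (disjoint arcs and Fact 1) for the others: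
$$\int|k|^2\rho\,dm\le\frac{C_0}L\Big(4+\max_As_A+\frac L{\ln2}\Big)\|k\|^2 .$$
As $m\to\infty$ the factor tends to $C_0/\ln2<2C_0=:C_1$, which is absolute. $\square$

## 9. Weak limits of the projections onto $\tilde BD$

In this section we pass to the limit $m\to\infty$ and get operators satisfying the two penalty inequalities. WOT denotes the weak operator topology. Since $D$ is separable, the unit ball of operators on $D$ is WOT-compact and metrizable.

**Definition.** For $s\in\{-1\}\cup[0,1)$ let $\mathcal T_s$ be the WOT-closure of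
$$\{P_{\tilde BD}:\tilde B\text{ a finite Blaschke product with all zeros in }\{|z|>s\}\}.$$

For $s=-1$ there is no restriction on the zeros. Each $\mathcal T_s$ is a WOT-compact metrizable set of operators $0\le T\le I$, so each element is a WOT-limit of a sequence of such projections. By Section 3, for each $R=1,2,\dots$ the set $\mathcal T_s$ contains an operator with $T1=\frac1{1+R}$.

**Remark.** If projections $P_j$ converge in WOT to a *projection* $P$, they converge in SOT: $P_jx\to Px$ weakly, and $\|P_jx\|^2=\langle P_jx,x\rangle\to\langle Px,x\rangle=\|Px\|^2$. In particular, if $P_{\mathcal M}\in\mathcal T_{-1}$, then Theorem 1 holds for $\mathcal M$.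

**Lemma 4.** Let $B$ be a finite Blaschke product with all zeros in $\{|z|>s\}$ and $\rho\ge0$ bounded measurable on $\mathbb T$. There is $T\in\mathcal T_s$ such that

(A) $\langle(I-T)Bg,Bg\rangle\le\int|g|^2\rho\,dm$ for all $g\in D$;

(B) for all $x\in D$: $Tx=Bk$ with $k\in D$, $\|k\|\le\|x\|$, $\int|k|^2D_\zeta(B)\,dm\le\|x\|^2$, $\int|k|^2\rho\,dm\le2C_1\|x\|^2$.

*Proof.* **Dyadic step functions.** Let $\rho$ be one, $P_m$ the projection onto $BB_{\Lambda_m}D$ with $\Lambda_m$ from Lemma 3, and $T$ a WOT-limit of a subsequence. Since $r_m\to1$, all zeros of $BB_{\Lambda_m}$ lie in $\{|z|>s\}$ for large $m$, so $T\in\mathcal T_s$. As $\langle(I-P_m)Bg,Bg\rangle=\mathrm{dist}(Bg,BB_{\Lambda_m}D)^2$, (A) follows from Lemma 3(i). For (B), write $P_mx=Bk_m$ with $k_m\in B_{\Lambda_m}D$. By (2), $\|k_m\|^2+\int|k_m|^2D_\zeta(B)\,dm=\|P_mx\|^2\le\|x\|^2$, and by Lemma 3(ii), $\int|k_m|^2\rho\,dm\le C_1\|x\|^2$ for large $m$. Pass to a subsequence (depending on $x$) with $k_m\to k$ weakly in $D$ and a.e.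 on $\mathbb T$. Comparing pointwise limits on $\mathbb D$ gives $Tx=Bk$. Norms are weakly lower semicontinuous, and Fatou's lemma handles the two integrals. This is (B), with $C_1$ in place of $2C_1$.

**Bounded $\rho$.** Let $\rho_n$ be the average of $\rho$ over dyadic arcs of generation $n$. Then $\rho_n\to\rho$ a.e. and $\rho_n\le\|\rho\|_\infty$. Let $\tilde\rho_n$ be the largest power of $2$ that is $\le\rho_n$ ($0$ where $\rho_n=0$), so $\rho_n/2\le\tilde\rho_n\le\rho_n$. Let $T_n\in\mathcal T_s$ be the operator for $\tilde\rho_n$, and $T\in\mathcal T_s$ a WOT-limit of a subsequence. Then $\langle(I-T_n)Bg,Bg\rangle\le\int|g|^2\rho_n\,dm\to\int|g|^2\rho\,dm$ by dominated convergence, which is (A). Also $T_nx=Bk_n$ with $\|k_n\|\le\|x\|$, $\int|k_n|^2D_\zeta(B)\,dm\le\|x\|^2$ and $\int|k_n|^2\rho_n\,dm\le2\int|k_n|^2\tilde\rho_n\,dm\le2C_1\|x\|^2$. A subsequence with $k_n\to k$ weakly in $D$ and a.e. on $\mathbb T$, and Fatou again, give (B). $\square$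

## 10. Letting the cut-off level tend to zero: proof of Theorem 1

Let $\mathcal M\ne(0)$. By Fact 4, $\mathcal M=[f]$ with $0\ne f=\theta\varphi\in D$ (inner·outer). By (1), $\varphi\in D$ and $\int|\varphi|^2D_\zeta(\theta)\,dm<\infty$, so $D_\zeta(\theta)<\infty$ a.e. The common zeros of $\mathcal M$ in $\mathbb D$ are the zeros of $f$, that is, of $\theta$.

**Claim.** $P_{\mathcal M}\in\mathcal T_{-1}$. If $\mathcal M$ has no common zero in $\mathbb D$, then $P_{\mathcal M}\in\mathcal T_s$ for every $s\in[0,1)$.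

By the Remark in Section 9 the first statement gives Theorem 1. The second is needed for Theorem 2. Fix $s=-1$ or, if $\theta$ is zero-free in $\mathbb D$, any $s\in\{-1\}\cup[0,1)$.

**Step 1. Blaschke approximation.** This step carries out the first-guess recipe on the inner factor: *there are finite Blaschke products $B_j$ with all zeros in $\{|z|>s\}$ such that $B_j\to\theta$ locally uniformly on $\mathbb D$ and a.e. on $\mathbb T$, $\liminf_jD_\zeta(B_j)\ge D_\zeta(\theta)$ a.e., and $B_j\varphi\to f$ in $D$.*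

If $\theta$ is constant take $B_j=\theta$. Otherwise choose by Fact 3 $a_j\to0$ with $\theta_{a_j}$ a Blaschke product (a set of capacity zero contains no disc), and let $B_j$ be a partial product of $\theta_{a_j}$ with $|B_j-\theta_{a_j}|<1/j$ on $|z|\le1-1/j$. Since $|\theta_a-\theta|=\frac{|\bar a\theta^2-a|}{|1-\bar a\theta|}\le\frac{2|a|}{1-|a|}$, we get $B_j\to\theta$ locally uniformly. The zeros of $B_j$ are among the points where $\theta=a_j$. If $\theta$ is zero-free and $s\ge0$, then $|\theta|\ge c>0$ on $|z|\le s$, so these zeros lie in $\{|z|>s\}$ as soon as $|a_j|<c$; discard the other $j$.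

Since $B_j\to\theta$ weakly in $H^2$ and all these functions have $H^2$ norm $1$, $B_j\to\theta$ in $L^2(\mathbb T)$. Pass to a subsequence converging a.e. Fatou's lemma in the definition of $D_\zeta$ gives $\liminf D_\zeta(B_j)\ge D_\zeta(\theta)$ a.e.

For the norm convergence we need an upper bound. If $\tau(u)=\frac{u-a}{1-\bar au}$, then $\tau(u)-\tau(v)=\frac{(1-|a|^2)(u-v)}{(1-\bar au)(1-\bar av)}$, so $|\tau(u)-\tau(v)|^2=|\tau'(u)||\tau'(v)||u-v|^2$, and $|\tau'|\le\frac{1+|a|}{1-|a|}$ on $\mathbb T$. Fact 2 shows that dropping zeros decreases $D_\zeta$. Hence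
$$D_\zeta(B_j)\le D_\zeta(\theta_{a_j})\le\Big(\frac{1+|a_j|}{1-|a_j|}\Big)^2D_\zeta(\theta),$$
$$\limsup_j\|B_j\varphi\|^2=\limsup_j\Big(\|\varphi\|^2+\int|\varphi|^2D_\zeta(B_j)\,dm\Big)\le\|\varphi\|^2+\int|\varphi|^2D_\zeta(\theta)\,dm=\|f\|^2 .$$
Since $B_j\varphi\to f$ pointwise and boundedly, hence weakly, the convergence is in norm.

**Step 2. The operator $T_\varepsilon$ for fixed $\varepsilon\in(0,1]$.** Here we install the penalty $\rho_\varepsilon$ of Section 7, truncated because Lemma 4 wants bounded densities. Let $T_j\in\mathcal T_s$ be given by Lemma 4 for $B_j$ and $\min(\rho_\varepsilon,j)$, and let $T_\varepsilon\in\mathcal T_s$ be a WOT-limit of a subsequence.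

(A′) Let $p$ be a polynomial. Then $pB_j\varphi\to pf$ in $D$ and $0\le I-T_j\le I$, so $\langle(I-T_j)pB_j\varphi,pB_j\varphi\rangle$ and $\langle(I-T_j)pf,pf\rangle$ differ by a null sequence. With (A) for $g=p\varphi$,
$$\langle(I-T_\varepsilon)pf,pf\rangle\le\int|p\varphi|^2\rho_\varepsilon\,dm\le\|p\|_\infty^2\int|\varphi|^2\rho_\varepsilon\,dm ,$$
where $\|p\|_\infty=\max_{\mathbb T}|p|$.

(B′) Let $x\in D$. Then $T_jx=B_jk_j$ with $k_j$ as in (B). Pass to a subsequence with $k_j\to k$ weakly in $D$ and a.e. on $\mathbb T$. Comparing pointwise limits on $\mathbb D$ gives $T_\varepsilon x=\theta k$. Since a.e. $|k_j|^2\to|k|^2$, $\liminf D_\zeta(B_j)\ge D_\zeta(\theta)$ and $\min(\rho_\varepsilon,j)\to\rho_\varepsilon$ (with $D_\zeta(\theta),\rho_\varepsilon<\infty$ a.e.), Fatou gives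
$$\|k\|\le\|x\|,\qquad\int|k|^2D_\zeta(\theta)\,dm\le\|x\|^2,\qquad\int|k|^2\rho_\varepsilon\,dm\le2C_1\|x\|^2 .$$

**Step 3. $F_\varepsilon T_\varepsilon x\in[f]$, and $\|F_\varepsilon T_\varepsilon x\|^2\le(4+4C_1)\|x\|^2$.** This step turns the penalty bound into membership in $[f]$. Let $k$ be as in (B′). If $k=0$ there is nothing to prove. Otherwise let $k_N$ be as in Lemma 2(b); it is bounded, so that Lemma 1 will apply. Put $e=\theta F_\varepsilon k=F_\varepsilon T_\varepsilon x$ and $e_N=\theta F_\varepsilon k_N$. From $|F_\varepsilon|\le1$,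
$$|F_\varepsilon k_N(\eta)-F_\varepsilon k_N(\zeta)|^2\le2|k_N(\eta)-k_N(\zeta)|^2+2|k_N(\zeta)|^2|F_\varepsilon(\eta)-F_\varepsilon(\zeta)|^2 .$$
Divide by $|\eta-\zeta|^2$ and integrate: Fact 1 gives $D(F_\varepsilon k_N)\le2D(k_N)+2\int|k_N|^2\rho_\varepsilon\,dm$. With (1), Lemma 2(b) and $|k_N|\le|k|$ on $\mathbb T$,
$$D(e_N)=D(F_\varepsilon k_N)+\int|F_\varepsilon k_N|^2D_\zeta(\theta)\,dm\le2D(k)+2\int|k|^2\rho_\varepsilon\,dm+\int|k|^2D_\zeta(\theta)\,dm\le(3+4C_1)\|x\|^2 ,$$
and $\|e_N\|_{H^2}\le\|k\|_{H^2}\le\|x\|$. So $\|e_N\|^2\le(4+4C_1)\|x\|^2$. Moreover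
$$e_N=\theta\,\frac{\varphi}{\varphi\vee\varepsilon}\,k_N=fu_N,\qquad u_N=\frac{k_N}{\varphi\vee\varepsilon}\in H^\infty,\quad|u_N|\le N/\varepsilon ,$$
so $e_N\in[f]$ by Lemma 1. As $N\to\infty$, $e_N\to e$ pointwise and boundedly in $D$, hence weakly. So $e\in[f]$ and $\|e\|^2\le(4+4C_1)\|x\|^2$. This bound does not depend on $\varepsilon$.

**Step 4. $\varepsilon\to0$.** Now we identify the limit. Choose $\varepsilon_i\to0$ with $T_{\varepsilon_i}\to T_0\in\mathcal T_s$ in WOT.

First, by (A′) and Lemma 2(a), $\langle(I-T_0)pf,pf\rangle=0$ for every polynomial $p$. As $I-T_0\ge0$, this means $T_0pf=pf$, and therefore $T_0=I$ on $[f]$.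

Second, let $x\in D$. The functions $F_{\varepsilon_i}T_{\varepsilon_i}x\in[f]$ are bounded in $D$ by Step 3. They converge pointwise to $T_0x$, because $F_{\varepsilon_i}\to1$ and $T_{\varepsilon_i}x\to T_0x$ pointwise. So they converge weakly, and $T_0x\in[f]$.

Thus $T_0$ is self-adjoint, has range in $[f]$ and is the identity on $[f]$. That is, $T_0=P_{[f]}=P_{\mathcal M}$. This proves the Claim and Theorem 1. $\blacksquare$

## 11. Invariance of limits, simple zeros, and zeros escaping to the circle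

**Theorem 2, part 1.** Let $P_{\mathcal M_j}\to Q$ in SOT. Then $Q$ is self-adjoint, and $Q^2=Q$ because products of bounded SOT-convergent sequences converge. As $\mathcal M_j$ is invariant,
$$zQx=\lim zP_{\mathcal M_j}x=\lim P_{\mathcal M_j}zP_{\mathcal M_j}x=QzQx ,$$
so $\operatorname{ran}Q\in\mathrm{Lat}(M_z,D)$. Conversely, $\mathcal M\ne(0)$ is Theorem 1, and for $\mathcal M=(0)$ take $\mathcal M_j=z^jD$. $\blacksquare$

For part 2 we split multiple zeros into nearby simple ones. The tool is divided differences of the kernel. For instance $K[w_0,w_1]=\frac{K(w_1)-K(w_0)}{w_1-w_0}$ tends to $K'(w)$ as $w_0,w_1\to w$, and spans with $K(w_0)$ the same space as $K(w_0),K(w_1)$.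

**Lemma 5.** Let $\tilde B$ be a finite Blaschke product, $U\subset\mathbb D$ an open set containing its zeros, and $\epsilon>0$. There is a finite $\Lambda\subset U$ with $\|P_{\tilde BD}-P_{\mathcal M(\Lambda)}\|<\epsilon$.

*Proof.* If $\tilde B$ is constant take $\Lambda=\emptyset$. Otherwise let $\lambda_1,\dots,\lambda_q$ be the distinct zeros, with multiplicities $n_1,\dots,n_q$. As $\|z^n/(n+1)\|=(n+1)^{-1/2}$, the map $K(w)=\sum_nw^nz^n/(n+1)$ is an analytic $D$-valued function of $w\in\mathbb D$. We have $k_\lambda=K(\bar\lambda)$, and termwise differentiation gives $\langle f,K^{(t)}(\bar\lambda)\rangle=f^{(t)}(\lambda)$. Hence $(\tilde BD)^\perp$ is spanned by $v_{i,t}=K^{(t)}(\bar\lambda_i)/t!$, $0\le t<n_i$. These are linearly independent: a relation $\sum c_{i,t}v_{i,t}=0$ gives $\sum\bar c_{i,t}p^{(t)}(\lambda_i)/t!=0$ for all polynomials $p$, and Hermite interpolation prescribes the values $p^{(t)}(\lambda_i)$ freely.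

Choose points $\lambda_{i,t}\in U$ ($0\le t<n_i$) close to $\lambda_i$, all distinct, and let $v'_{i,t}=K[\bar\lambda_{i,0},\dots,\bar\lambda_{i,t}]$ be the divided differences. By
$$K[w_0,\dots,w_t]=\frac1{2\pi i}\oint\frac{K(\xi)\,d\xi}{\prod_{\nu=0}^t(\xi-w_\nu)}$$
over a small circle about $\bar\lambda_i$, $v'_{i,t}\to v_{i,t}$ in norm as the points tend to $\lambda_i$. In $K[w_0,\dots,w_t]$ the coefficient of $K(w_t)$ is $\prod_{\nu<t}(w_t-w_\nu)^{-1}\ne0$. So for each $i$ the span of $v'_{i,0},\dots,v'_{i,n_i-1}$ is the span of the kernels at $\lambda_{i,0},\dots,\lambda_{i,n_i-1}$. Together the $v'_{i,t}$ span $\mathcal M(\Lambda)^\perp$ with $\Lambda=\{\lambda_{i,t}\}$. The projection onto the span of linearly independent $v_1,\dots,v_n$ with Gram matrix $G=(\langle v_\beta,v_\alpha\rangle)_{\alpha\beta}$ is $x\mapsto\sum_{\alpha,\beta}(G^{-1})_{\alpha\beta}\langle x,v_\beta\rangle v_\alpha$. It depends norm-continuously on the vectors at linearly independent tuples. Hence $P_{\mathcal M(\Lambda)}\to P_{\tilde BD}$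 in norm as the points tend to the $\lambda_i$. $\square$

**Theorem 2, part 2.** By the Claim there are finite Blaschke products $\tilde B_j$ with $P_{\tilde B_jD}\to P_{\mathcal M}$ in WOT. By Lemma 5 with $U=\mathbb D$ choose finite $\Lambda_j$ with $\|P_{\tilde B_jD}-P_{\mathcal M(\Lambda_j)}\|<1/j$. Then $P_{\mathcal M(\Lambda_j)}\to P_{\mathcal M}$ in WOT, hence in SOT by the Remark in Section 9. $\blacksquare$

**Theorem 2, part 3, sufficiency.** Suppose $\mathcal M$ has no common zero in $\mathbb D$. Let $d$ be a metric inducing WOT on the unit ball of operators on $D$. By the Claim with $s=1-\frac1n$, some $P_{\tilde BD}$ with all zeros of $\tilde B$ in $U=\{1-\frac1n<|z|<1\}$ has $d(P_{\tilde BD},P_{\mathcal M})<\frac1n$. Norm convergence implies WOT convergence, so Lemma 5 with this $U$ and a small enough $\epsilon$ gives a finite $\Lambda_n\subset U$ with $d(P_{\mathcal M(\Lambda_n)},P_{\mathcal M})<\frac1n$. By the Remark, $P_{\mathcal M(\Lambda_n)}\to P_{\mathcal M}$ in SOT, and $\min_{\Lambda_n}|\lambda|\to1$.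

**Theorem 2, part 3, necessity.** Let $P_{\mathcal M_j}\to P_{\mathcal M}$ in SOT with $\mathcal M_j=\mathcal M(\Lambda_j)$, $\min_{\Lambda_j}|\lambda|\to1$, and suppose $\lambda_0\in\mathbb D$ is a common zero of $\mathcal M\ne(0)$. The plan is to show that one may divide elements of $\mathcal M$ by $z-\lambda_0$ without leaving $\mathcal M$. This is absurd.

Take any $0\ne f\in\mathcal M$ and put $f_j=P_{\mathcal M_j}f\to f$. The convergence is in $D$, hence locally uniform. By Hurwitz, for large $j$ we have $f_j\not\equiv0$ and there are zeros $z_j$ of $f_j$ with $z_j\to\lambda_0$. Since $\Lambda_j$ leaves every compact set, $z_j\notin\Lambda_j$ for large $j$.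

Write $f_j=\frac{z-z_j}{1-\bar z_jz}h_j$. By (2) and the description of $BD$ after it, $h_j\in D$ and $\|h_j\|\le\|f_j\|$. Since $\|z^nf\|^2=\sum_k(k+n+1)|\hat f(k)|^2\le(n+1)\|f\|^2$, multiplication by $1/(1-\bar z_jz)$ has norm at most $\sum_n|z_j|^n\sqrt{n+1}$, which is bounded in $j$. So
$$g_j:=\frac{f_j}{z-z_j}=\frac{h_j}{1-\bar z_jz}$$
is bounded in $D$. It vanishes on $\Lambda_j$ because $f_j$ does and $z_j\notin\Lambda_j$, so $g_j\in\mathcal M_j$. On $\mathbb D\setminus\{\lambda_0\}$ it converges pointwise to $f/(z-\lambda_0)$. Every weak limit point of $(g_j)$ therefore equals $f/(z-\lambda_0)$, so this function is in $D$ and $g_j\to f/(z-\lambda_0)$ weakly.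

If $y\perp\mathcal M$, then $P_{\mathcal M_j}y\to P_{\mathcal M}y=0$ in norm, and
$$\Big\langle\frac f{z-\lambda_0},y\Big\rangle=\lim_j\langle g_j,y\rangle=\lim_j\langle g_j,P_{\mathcal M_j}y\rangle=0 .$$
Hence $f/(z-\lambda_0)\in\mathcal M$. Apply the same argument to $f/(z-\lambda_0)$, and repeat as many times as the order of the zero of $f$ at $\lambda_0$. We reach an element of $\mathcal M$ not vanishing at $\lambda_0$, a contradiction. $\blacksquare$
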